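\title{Edge-disjoint paths and feedback vertex sets:\\ rounding the flow relaxation within a factor $O(\sqrt{r})$}

\begin{abstract}
In the maximum edge-disjoint paths problem one is given an undirected graph and $k$ terminal pairs, and one wants to connect as many pairs as possible by pairwise edge-disjoint paths. Let $\mathrm{OPT}^*$ be the optimum of the multi-commodity flow relaxation and let $r$ be the feedback vertex set number of the graph. We give a deterministic polynomial-time algorithm that routes at least $\mathrm{OPT}^*/(40\sqrt r)$ pairs. This removes the factor $\log(kr)$ from the known ratio $\Omega(\mathrm{OPT}^*/(\sqrt r\log(kr)))$. With weights on the pairs and integer capacities on the edges the same holds with the constant $532$ in place of $40$, and a grid example shows that $\sqrt r$ cannot be improved as a function of $r$. The algorithm takes the better of two roundings: one is good when the flow paths seldom visit a feedback vertex set, the other when a single vertex carries much of the flow.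
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a simple undirected graph with $n$ vertices, and let $(s_1,t_1),\dots,(s_k,t_k)$ be pairs of vertices, called \emph{terminal pairs}. A \emph{routing} consists of a set $I\subseteq\{1,\dots,k\}$ and pairwise edge-disjoint paths $P_i$, $i\in I$, where $P_i$ connects $s_i$ and $t_i$. Paths are simple; different paths may share vertices, and a vertex may belong to several pairs. The \emph{maximum edge-disjoint paths problem} (MaxEDP) asks for a routing with $|I|$ as large as possible. We write $\mathrm{OPT}$ for this maximum.

The \emph{flow relaxation} allows each pair to be served partially and along several paths. One chooses numbers $x_i\in[0,1]$ and, for each $i$, a flow of value $x_i$ from $s_i$ to $t_i$ (the flow of \emph{commodity} $i$), so that the total flow of all commodities through each edge is at most $1$; the aim is to maximize $\sum_i x_i$. We write $\mathrm{OPT}^*$ for the optimum. A routing is a solution with all $x_i\in\{0,1\}$, so $\mathrm{OPT}\le\mathrm{OPT}^*$, and $\mathrm{OPT}^*$ is the value of a linear program of polynomial size. An algorithm that routes a guaranteed share of $\mathrm{OPT}^*$ therefore approximates $\mathrm{OPT}$, and it also bounds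 the \emph{gap} $\mathrm{OPT}^*/\mathrm{OPT}$. Conversely, an instance with a large gap limits every guarantee of this form, whatever the running time.

The gap exceeds $1$ already on trees. In a star with three leaves, take the three pairs of leaves. Any two of the three paths share an edge, so $\mathrm{OPT}=1$, while half a unit along each path shows $\mathrm{OPT}^*\ge 3/2$. On forests the gap is never more than $3$ (Example~\ref{ex:forest}). On the grid-like graphs of Section~\ref{sec:grid}, which have $k^2+k$ vertices, it is at least $k/2$, that is, of order $\sqrt n$. It is natural to ask for a parameter that interpolates between these two behaviors. A \emph{feedback vertex set} of $G$ is a set $X\subseteq V$ such that $G-X$ is a forest, and $\mathrm{fvs}(G)$ is the minimum size of such a set. It counts how many vertices separate $G$ from being a forest, and it can be far smaller than $n$: a long path together with one vertex adjacent to all its vertices has $\mathrm{fvs}=1$. To avoid degenerate expressions we put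
\[
r=\max\{\mathrm{fvs}(G),1\}
\]
and read $\log(kr)$ as $\log\max\{kr,2\}$.

Let $g$ be a function of the instance parameters. An \emph{approximation algorithm with ratio $\Omega(\mathrm{OPT}^*/g)$} is an algorithm whose running time is polynomial in the input size (with $k$ and $r$ part of the instance, not fixed constants) and for which there is an absolute constant $\alpha>0$ such that on every instance it outputs a routing of at least $\alpha\,\mathrm{OPT}^*/g$ pairs. Chekuri, Khanna and Shepherd obtained the ratio $\Omega(\mathrm{OPT}^*/\sqrt n)$, and the ratio $\Omega(\mathrm{OPT}^*/(\sqrt r\log(kr)))$ is also known. Since $r\le n$, the second bound improves the first up to the factor $\log(kr)$. The grids have gap at least $k/2$ and feedback vertex set number at most $k^2/2$, so nothing better than $\sqrt r$ is possible; and the value $\sqrt r$ itself would agree with both ends of the range, a constant for forests and $\sqrt n$ in general. This leads to the question posed in~\cite{Fle}: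

\begin{quote}
\emph{Is there an approximation algorithm for MaxEDP with ratio $\Omega(\mathrm{OPT}^*/\sqrt r)$?}
\end{quote}

The answer is yes, and no complexity assumption is involved in any of the following statements.

\begin{theorem}\label{thm:main}
There is a deterministic polynomial-time algorithm that, for every instance of MaxEDP, routes at least $\mathrm{OPT}^*/(40\sqrt r)$ pairs on edge-disjoint paths.
\end{theorem}

Since $r\le n$, Theorem~\ref{thm:main} contains the ratio $\Omega(\mathrm{OPT}^*/\sqrt n)$ up to the constant.

In the weighted and capacitated problem every pair has a weight $w_i\ge0$ and every edge has an integer capacity $c_e\ge1$; numbers in the input are rational and written in binary. A \emph{routing} now consists of $I$ and paths $P_i$, $i\in I$, such that each edge $e$ lies on at most $c_e$ of the paths, and its \emph{weight} is $w(I)=\sum_{i\in I}w_i$. Let $\mathrm{OPT}^*_w$ be the optimum of the flow relaxation with objective $\sum_i w_ix_i$ and capacities $c_e$. The number $r$ refers to the underlying simple graph: capacities are ignored, and parallel edges, if the input has any, are first merged into one edge that carries the sum of their capacities.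

\begin{theorem}\label{thm:cap}
There is a deterministic polynomial-time algorithm that, for every instance with weights $w_i\ge0$ and integer capacities $c_e\ge1$, finds a routing of weight at least $\mathrm{OPT}^*_w/(532\sqrt r)$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every integer $r\ge1$ there is an instance of MaxEDP (unweighted, with unit capacities) whose graph has feedback vertex set number exactly $r$ and for which $\mathrm{OPT}=1$ and $\mathrm{OPT}^*\ge\frac{\sqrt2}{3}\sqrt r$. Hence, if $g$ depends on $r$ only, a ratio $\Omega(\mathrm{OPT}^*/g(r))$ is possible only if $g(r)=\Omega(\sqrt r)$.
\end{theorem}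

The square root in Theorem~\ref{thm:main} comes from balancing two roundings. Write an optimal flow, of value $F$, as a sum of flows along paths, fix a feedback vertex set $X$ with $|X|\le2r$, and let $D$ be the average number of vertices of $X$ on a flow path. A path that meets $X$ in $q$ vertices consists of at most $q+1$ paths in the forest $G-X$, and two paths in a rooted forest that overlap must overlap next to the highest vertex of one of them. This makes conflicts between flow paths sparse, and a greedy choice routes about $F/D$ pairs (Section~\ref{sec:sparse}). On the other hand, the vertices of $X$ together see flow $DF$, so one of them sees at least $DF/(2r)$, and flow that passes through a common vertex can be rounded at a constant loss in any graph (Section~\ref{sec:hub}). The product of $F/D$ and $DF/r$ is $F^2/r$, so the larger of the two is at least $F/\sqrt r$. Neither rounding loses a logarithm. For Theorem~\ref{thm:cap} only the first rounding has to be replaced; this is done in Section~\ref{sec:cap} by sampling, discarding, and derandomizing. We begin with the lower bound, which is also a useful test case for the algorithm.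

\section{A grid that forces the factor $\sqrt r$}\label{sec:grid}

The construction is a version of the grid example of Garg, Vazirani and Yannakakis. Take $k$ curves in a square that are forced, by the order of their endpoints on the boundary, to cross pairwise. At a crossing of degree $4$ two edge-disjoint paths can pass each other. We replace every crossing by two vertices of degree $3$ joined by an edge; two half units of flow still pass, but two edge-disjoint paths do not.

Let $k\ge2$. The graph $G_k$ has the vertices $s_i,t_i$ for $1\le i\le k$ and $a_{ij}=a_{ji}$, $b_{ij}=b_{ji}$ for $i\ne j$, which makes $k^2+k$ vertices. For each $i$ let $j_1<\dots<j_{k-1}$ be the elements of $\{1,\dots,k\}\setminus\{i\}$ and let $L_i$ be the path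
\[
s_i,\ a_{ij_1},\ b_{ij_1},\ a_{ij_2},\ b_{ij_2},\ \dots,\ a_{ij_{k-1}},\ b_{ij_{k-1}},\ t_i .
\]
The graph $G_k$ is the union of $L_1,\dots,L_k$, and the terminal pairs are $(s_i,t_i)$; see Figure~\ref{fig:grid}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray,dashed] (0,0) rectangle (5,5);
\foreach \i/\j in {1/2,1/3,1/4,2/3,2/4,3/4}{
  \coordinate (a\i\j) at (\j-0.2,\i-0.2);
  \coordinate (b\i\j) at (\j+0.2,\i+0.2);}
\draw (1,0)--(1,1)--(a12)--(b12)--(a13)--(b13)--(a14)--(b14)--(5,1);
\draw (3,0)--(a13)--(b13)--(a23)--(b23)--(3,3)--(a34)--(b34)--(5,3);
\draw (4,0)--(a14)--(b14)--(a24)--(b24)--(a34)--(b34)--(4,4)--(5,4);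
\draw[very thick] (2,0)--(a12)--(b12)--(2,2)--(a23)--(b23)--(a24)--(b24)--(5,2);
\foreach \i/\j in {1/2,1/3,1/4,2/3,2/4,3/4}{
  \fill (a\i\j) circle (2.4pt);
  \draw[fill=white] (b\i\j) circle (2.4pt);}
\foreach \i in {1,2,3,4}{
  \fill[gray] (\i,0) circle (2pt); \node[below] at (\i,-0.05) {$s_{\i}$};
  \fill[gray] (5,\i) circle (2pt); \node[right] at (5.05,\i) {$t_{\i}$};}
\end{tikzpicture}
\caption{The graph $G_4$ drawn in a square. The path $L_i$ goes from $s_i$ up and then right to $t_i$; the path $L_2$ is drawn thick. The paths $L_i$ and $L_j$ share exactly one edge, from $a_{ij}$ (black) to $b_{ij}$ (white). Half a unit of flow fits along every $L_i$, but no two pairs can be joined by edge-disjoint paths.}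
\label{fig:grid}
\end{figure}

\begin{lemma}\label{lem:grid}
For $G_k$ with $k\ge2$ we have $\mathrm{OPT}^*\ge k/2$, $\mathrm{OPT}=1$ and $\mathrm{fvs}(G_k)\le k(k-1)/2$.
\end{lemma}

\begin{proof}
The vertices $a_{ij}$ and $b_{ij}$ lie on $L_i$ and $L_j$ only. Hence every edge lies on at most two of the paths $L_m$, and half a unit of flow along each $L_m$ gives $\mathrm{OPT}^*\ge k/2$. Each of $a_{ij},b_{ij}$ has two edges on $L_i$ and two on $L_j$, one of which is the common edge $a_{ij}b_{ij}$, so its degree is at most $3$. The terminals have degree $1$.

Every edge has one of the forms $s_ia_{ij}$, $a_{ij}b_{ij}$, $b_{ij}a_{ij'}$, $b_{ij}t_i$. After deleting the $k(k-1)/2$ vertices $a_{ij}$ only edges $b_{ij}t_i$ remain. Each has an endpoint of degree $1$, so no cycle remains.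

The path $L_1$ shows $\mathrm{OPT}\ge1$. For the upper bound we draw $G_k$ in the square $[0,k+1]^2$. Put $s_i=(i,0)$ and $t_i=(k+1,i)$, and let $\gamma_i$ be the curve that goes from $s_i$ up to $(i,i)$ and then right to $t_i$. Let $i<j$. The vertical parts of $\gamma_i$ and $\gamma_j$ are disjoint, and so are the horizontal parts. The vertical part of $\gamma_i$ stays at height at most $i<j$ and misses the horizontal part of $\gamma_j$. The horizontal part of $\gamma_i$ meets the vertical part of $\gamma_j$ in $(j,i)$. So $\gamma_i\cap\gamma_j=\{(j,i)\}$, no point lies on three curves, and $\gamma_i$ meets the other curves in the order $1,\dots,i-1$ (going up) and $i+1,\dots,k$ (going right). At $(j,i)$ the two curves arrive from the left and from below and leave to the right and upward. In a small disk around this point we place $a_{ij}$ at the lower left, attached to the two arriving arcs, and $b_{ij}$ at the upper right, attached to the two leaving arcs, and we join them by a segment. The result is a drawing of $G_k$ without crossings that meets the boundary of the square only in the terminals, in the cyclic order $s_1,\dots,s_k,t_1,\dots,t_k$.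

Suppose that pairs $i<j$ are joined by edge-disjoint paths $P_i$ and $P_j$. A vertex of degree $1$ on a path is an endpoint of it, and the four endpoints are distinct, so a common vertex of $P_i$ and $P_j$ is not a terminal. It is then an inner vertex of both paths and has four distinct incident edges, which is impossible at degree at most $3$. Hence $P_i$ and $P_j$ are disjoint arcs that run through the interior of the square. The boundary of the square is a cycle through $s_i,s_j,t_i,t_j$ in this order, and the two arcs are its diagonals. Joining a new point outside the square to these four points by arcs outside the square produces a drawing of $K_5$ without crossings, which does not exist. So $\mathrm{OPT}=1$.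
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Given $r\ge1$, let $k$ be the largest integer with $k(k-1)/2\le r$; then $k\ge2$. Add to $G_k$ exactly $r-\mathrm{fvs}(G_k)\ge0$ disjoint triangles as new components. The feedback vertex set number is additive over components and equals $1$ for a triangle, so it becomes exactly $r$. The triangles contain no terminals, so $\mathrm{OPT}$ and $\mathrm{OPT}^*$ do not change. By the choice of $k$ we have $(k+1)^2>k(k+1)>2r$, and $k/2\ge(k+1)/3$ because $k\ge2$. Therefore
\[
\mathrm{OPT}^*\ge\frac k2\ge\frac{k+1}3\ge\frac{\sqrt2}{3}\sqrt r,\qquad \mathrm{OPT}=1 .
\]
An algorithm that routes at least $\alpha\,\mathrm{OPT}^*/g(r)$ pairs on these instances routes at most one pair, so $\alpha\frac{\sqrt2}{3}\sqrt r/g(r)\le1$, that is, $g(r)\ge\alpha\frac{\sqrt2}{3}\sqrt r$ for all $r\ge1$.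
\end{proof}

\section{Fractional routings and the basic alternative}\label{sec:setup}

We set up Theorems~\ref{thm:main} and~\ref{thm:cap} together. The \emph{unit case} is the case $w\equiv1$, $c\equiv1$, in which $\mathrm{OPT}^*_w=\mathrm{OPT}^*$ and the weight of a routing is its number of pairs.

\paragraph{Trivial pairs.} A pair with $s_i=t_i$ is routed by a path without edges. Let $w_0$ be the total weight of such pairs. The relaxation for the remaining pairs has value at least $\mathrm{OPT}^*_w-w_0$. If we route a share $\alpha\le1$ of that value, the total weight is at least $w_0+\alpha(\mathrm{OPT}^*_w-w_0)\ge\alpha\,\mathrm{OPT}^*_w$. So we assume $s_i\ne t_i$ for all $i$.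

\paragraph{Flow paths.} The relaxation has a variable $\psi_i(u,u')\ge0$ for each commodity $i$ and each orientation $(u,u')$ of an edge. The constraints say that $\psi_i$ is conserved at all vertices other than $s_i,t_i$, that its net outflow at $s_i$ is $x_i\in[0,1]$, and that $\sum_i\bigl(\psi_i(u,u')+\psi_i(u',u)\bigr)\le c_{uu'}$ for each edge. This linear program has polynomial size and is solved in polynomial time. Recall \emph{flow decomposition}: a flow of value $x\ge0$ from $s$ to $t$ in a directed graph with $m$ arcs is a sum of at most $m$ flows along simple directed $s$--$t$ paths and simple directed cycles, the path values add up to $x$, all values are integers if the flow is integral, and the decomposition is found in polynomial time. Discarding the cycles can only decrease the loads of the edges. Applying this to each commodity we obtain the following object.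

A \emph{fractional routing} is a finite family $\mathcal P$ of paths with values $f_P>0$, where each $P\in\mathcal P$ has a commodity $i(P)$ and connects $s_{i(P)}$ and $t_{i(P)}$, such that
\begin{equation}\label{eq:frac}
\sum_{P:\,i(P)=i}f_P\le1\quad\text{for all } i,\qquad \sum_{P\ni e}f_P\le c_e\quad\text{for all } e\in E .
\end{equation}
(If two pairs have the same endpoints, one path of $G$ can occur twice in $\mathcal P$, once for each commodity.) Put $w_P=w_{i(P)}$. The \emph{value} of $(\mathcal P,f)$ is $F=\sum_Pw_Pf_P$. The rounding lemmas below apply to every fractional routing and run in time polynomial in the size of the instance and of $(\mathcal P,f)$. The algorithms apply them to a fractional routing of polynomial size with $F=\mathrm{OPT}^*_w$; this equation is the only use of optimality. If $F=0$ the empty routing suffices, so we assume $F>0$.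

\paragraph{The feedback vertex set.} The $2$-approximation algorithm of Bafna, Berman and Fujito~\cite{BBF} or of Becker and Geiger~\cite{BG} computes in polynomial time a feedback vertex set $X$ with $|X|\le2\,\mathrm{fvs}(G)\le2r$. We fix $X$ and choose a root in every tree of the forest $G-X$. For $P\in\mathcal P$ and $v\in V$ let
\[
q_P=|V(P)\cap X|,\qquad F_v=\sum_{P\ni v}w_Pf_P ,
\]
and let
\[
D=\frac1F\sum_Pw_Pf_Pq_P,\qquad M=\max_{v\in X}F_v\quad(M=0\text{ if }X=\emptyset).
\]
Thus $D$ is the average number of visits to $X$, each path counted with its contribution to $F$, and $M$ is the largest value seen by one vertex of $X$. Counting incidences between paths and vertices of $X$ in two ways gives $DF=\sum_{v\in X}F_v\le2rM$. Consequently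
\begin{equation}\label{eq:alt}
M\ge\frac F{\sqrt r}\qquad\text{or}\qquad D\le2\sqrt r ,
\end{equation}
because $M<F/\sqrt r$ implies $D\le2rM/F<2\sqrt r$. This is the only place where the size of $X$ enters.

\section{Paths that seldom meet the feedback vertex set}\label{sec:sparse}

In this section we treat the unit case and prove a bound of order $F/D$. Everything rests on how paths overlap in a rooted tree.

The \emph{depth} of a vertex of $G-X$ is its distance from the root of its tree, and each vertex counts as its own ancestor. A path $S$ in a rooted tree first ascends and then descends: after a step from a vertex down to a child, the only edge leading up is the one just used. So $S$ has a unique vertex $\mathrm{top}(S)$ of least depth, this vertex is an ancestor of all vertices of $S$, and the edges of $S$ form at most two descending paths that start at $\mathrm{top}(S)$. We call these descending paths (each with at least one edge) the \emph{branches} of $S$, and the first edge of a branch a \emph{top edge} of $S$.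

\begin{lemma}\label{lem:nest}
Let $S,S'$ be paths in a rooted tree with a common edge $e$, and suppose that $\mathrm{top}(S)$ is at least as deep as $\mathrm{top}(S')$. Then $S'$ contains every edge at or above $e$ on the branch of $S$ that contains $e$. In particular, $S'$ contains a top edge of $S$.
\end{lemma}

\begin{proof}
Let $b$ be the lower endpoint of $e$. Both tops are ancestors of the upper endpoint of $e$, so both lie on the tree path from the root to $b$, strictly above $b$. Since $S'$ contains $\mathrm{top}(S')$ and $b$, it contains the segment of this tree path between them. By the assumption on depths, that segment contains the segment from $\mathrm{top}(S)$ to $b$, which is the part of the branch of $S$ from its first edge down to $e$.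
\end{proof}

Two paths $P,Q\in\mathcal P$ \emph{conflict} if they share an edge or have the same commodity; in particular each path conflicts with itself. A set of paths of $\mathcal P$ no two of which conflict is a routing. Let $N[P]$ be the set of paths that conflict with $P$.

\begin{example}[Forests]\label{ex:forest}
Let $G$ be a forest and $X=\emptyset$. Call all paths of $\mathcal P$ alive. Repeatedly pick an alive path $P$ whose top is deepest and delete the alive paths in $N[P]$. By Lemma~\ref{lem:nest}, an alive path that shares an edge with $P$ contains one of the at most two top edges of $P$. By~\eqref{eq:frac} each of these edges carries flow at most $1$, and the commodity of $P$ has flow at most $1$. Each pick therefore deletes flow at most $3$, and at least $F/3$ pairs are routed. The length of $P$ plays no role: only its two top edges are charged.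
\end{example}

Now let $X$ be arbitrary. Deleting the $q_P$ vertices of $X$ from a path $P$ leaves at most $q_P+1$ subpaths, the \emph{pieces} of $P$; each is a path in a tree of $G-X$. Let $K(P)$, the set of \emph{critical edges} of $P$, consist of the edges of $P$ incident with $X$ and the top edges of the pieces of $P$. Each vertex of $X$ on $P$ is incident with at most two edges of $P$, and each piece has at most two top edges, so
\begin{equation}\label{eq:K}
|K(P)|\le2q_P+2(q_P+1)=4q_P+2 .
\end{equation}

\begin{lemma}\label{lem:crit}
If $P,Q\in\mathcal P$ share an edge, then $Q$ contains an edge of $K(P)$ or $P$ contains an edge of $K(Q)$.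
\end{lemma}

\begin{proof}
Let $e$ be a shared edge. If $e$ is incident with $X$, then $e\in K(P)$ and $e$ lies on $Q$. Otherwise $e$ lies in a piece $S$ of $P$ and in a piece $S'$ of $Q$, both in the same tree. If $\mathrm{top}(S)$ is at least as deep as $\mathrm{top}(S')$, then $S'$ contains a top edge of $S$ by Lemma~\ref{lem:nest}; otherwise $S$ contains a top edge of $S'$.
\end{proof}

The selection rule of Example~\ref{ex:forest} is lost, since a path with several pieces can be the deeper one in one tree and the higher one in another. What survives is an average. For $P\in\mathcal P$ let $\varphi(P)=\sum_{Q\in N[P]}f_Q$ be the flow that conflicts with $P$. A single $\varphi(P)$ can be large, for instance when a long piece is met by many short paths. But Lemma~\ref{lem:crit} charges every overlap to a critical edge of one of the two paths, so the average of $\varphi$ is at most a constant times $D+1$. The greedy rule that always picks the path with the least conflicting flow turns this average into a routing.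

\begin{lemma}\label{lem:sparse}
In the unit case one can find in polynomial time a routing of at least $F/(8D+5)$ pairs.
\end{lemma}

\begin{proof}
Let $Z=\sum_Pf_P\varphi(P)$. This is the sum of $f_Pf_Q$ over all ordered pairs $(P,Q)$ of conflicting paths. By~\eqref{eq:frac}, the ordered pairs with $i(P)=i(Q)$ contribute at most $\sum_Pf_P\cdot1=F$. By Lemma~\ref{lem:crit}, an ordered pair that shares an edge satisfies $K(P)\cap E(Q)\ne\emptyset$ or $K(Q)\cap E(P)\ne\emptyset$. The two conditions are exchanged by swapping $P$ and $Q$, so these pairs contribute at most
\[
2\sum_Pf_P\sum_{e\in K(P)}\ \sum_{Q\ni e}f_Q\ \le\ 2\sum_Pf_P\,|K(P)|\ \le\ \sum_Pf_P(8q_P+4)=(8D+4)F ,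
\]
where we used that each edge carries at most one unit and then~\eqref{eq:K}. Hence $Z\le(8D+5)F$.

Call all paths alive. While some path is alive, let $\varphi'(P)$ be the sum of $f_Q$ over the alive $Q\in N[P]$, pick an alive $P$ with the least $\varphi'(P)$, and delete the alive paths in $N[P]$, among them $P$. No two picked paths conflict, so they form a routing. Consider one step, with picked path $P$ and set $\Delta$ of deleted paths. Then $\sum_{Q\in\Delta}f_Q=\varphi'(P)>0$, and each $Q\in\Delta$ satisfies $\varphi'(P)\le\varphi'(Q)\le\varphi(Q)$ by the choice of $P$. Thus
\[
1=\sum_{Q\in\Delta}\frac{f_Q}{\varphi'(P)}\ \ge\ \sum_{Q\in\Delta}\frac{f_Q}{\varphi(Q)} .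
\]
Every path is deleted in exactly one step, so the number of picked paths is at least $\sum_Qf_Q/\varphi(Q)$. The Cauchy--Schwarz inequality, applied to the vectors with entries $\sqrt{f_Q/\varphi(Q)}$ and $\sqrt{f_Q\varphi(Q)}$, gives
\[
\sum_Q\frac{f_Q}{\varphi(Q)}\ \ge\ \frac{\bigl(\sum_Qf_Q\bigr)^2}{\sum_Qf_Q\varphi(Q)}=\frac{F^2}{Z}\ \ge\ \frac F{8D+5}.\qedhere
\]
\end{proof}

Since $D\le|X|\le2r$, Lemma~\ref{lem:sparse} alone routes at least $F/(16r+5)$ pairs. To replace $r$ by $\sqrt r$ we must exploit the case of large $D$.

\section{Flow through a common vertex}\label{sec:hub}

This section allows weights and capacities and makes no use of $X$.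

\begin{lemma}\label{lem:hub}
For every vertex $v$ with $F_v>0$ one can find in polynomial time a routing of weight at least $F_v/40$.
\end{lemma}

Let $y_i\in[0,1]$ be the total value of the paths of commodity $i$ that contain $v$. We keep only the pairs with $y_i>0$, so that $F_v=\sum_iw_iy_i$.

\begin{example}[Stars]\label{ex:star}
Let $G$ be a star with center $v$ and unit capacities, and let all terminals be leaves. A set of pairs can be routed if and only if no two of them use the same leaf, and~\eqref{eq:frac} says that the $y_i$ of the pairs at any one leaf sum to at most $1$. Pick a pair $i$ of largest weight, delete all pairs that use one of its two leaves, and repeat. The deleted pairs $j$ have $\sum_jy_j\le2$ and $w_j\le w_i$, so $\sum_jw_jy_j\le2w_i$, and the picked pairs have weight at least $F_v/2$.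
\end{example}

In a general graph we need groups of terminals that play the role of the leaves, and we need a way to route the picked pairs. For the second task, observe that cutting the flow paths at $v$ turns the multi-commodity flow into a flow with the single sink $v$, and single-sink flows can be made integral. The difficulty is that an integral flow serves a set of individual terminals, and a pair is useful only if both its terminals are served. In a star with two leaves and many pairs joining them, an integral flow may serve $s_1$ and $t_2$ and complete no pair. A count shows what is needed. If all terminals of a set of pairs of weight $W$ can send $\theta$ units to $v$ simultaneously, an integral flow serves terminals of weight at least $2\theta W$, and then pairs of weight at least $(2\theta-1)W$ are complete. So we need $\theta>\frac12$, although the $y_i$ may be tiny. The remedy is to let one terminal in each group use the flow of the whole group, which it reaches along a tree reserved for that group. The groups must thus be small, so that the greedy choice loses little, and large, so that they have enough flow to lend.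

Formally, each kept pair $i$ has two \emph{terminals}, one located at $s_i$ and one at $t_i$; terminals of different pairs are different objects even if they are located at the same vertex. A terminal $\tau$ of pair $i$ has \emph{mass} $y_\tau=y_i$ and weight $w_\tau=w_i$, and $y(C)$ and $w(C)$ denote the total mass and weight of a set $C$ of terminals.

\begin{lemma}\label{lem:cluster}
Let $T$ be a tree and let finitely many terminals be located at vertices of $T$, each of mass in $(0,1]$, with total mass at least $2$. In polynomial time one can partition the terminals into sets $C$, called clusters, and find pairwise edge-disjoint subtrees $T_C$ of $T$ such that $T_C$ contains the locations of all terminals in $C$, every cluster has $y(C)\ge2$, and all clusters have $y(C)<4$ except possibly one, which has $y(C)<6$.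
\end{lemma}

\begin{proof}
Root $T$, and let $T^+$ arise from $T$ by attaching, for each terminal, a new leaf at its location. We identify the terminal with this leaf; the vertices of $T$ have mass $0$. We cut off parts of $T^+$ from the bottom and maintain a subtree $R$ that contains the root, initially $R=T^+$. For a vertex $u$ of $R$ let $R_u$ be the subtree of $R$ formed by $u$ and its descendants in $R$.

While $R$ has mass at least $2$, let $u$ be a deepest vertex of $R$ such that $R_u$ has mass at least $2$. A leaf of $R$ has mass at most $1$, so $u$ is not a leaf; hence $u$ is a vertex of $T$, and the masses of the subtrees $R_z$ of its children $z$ add up to at least $2$. Each of them is less than $2$ by the choice of $u$. Take children of $u$ one by one until the total mass of their subtrees is at least $2$ for the first time; it is then less than $2+2=4$. The terminals in these subtrees form a cluster $C$, and $T_C^+$ is the tree formed by these subtrees $R_z$, the vertex $u$ and the edges $uz$. Delete these $R_z$ from $R$ and keep $u$.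

Each round removes mass at least $2$, and there is at least one round. At the end $R$ has mass less than $2$ and contains the vertex $u$ of the last round. Add the terminals left in $R$ to the last cluster $C$ and replace $T_C^+$ by $T_C^+\cup R$, which is a tree because the two parts meet exactly in $u$. This cluster has mass less than $6$. Every edge of $T^+$ lies in exactly one of the trees $T_C^+$, and $T_C^+$ contains the edge from each terminal of $C$ to its location. Removing the terminal leaves from $T_C^+$ gives $T_C$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:hub}]
If $\sum_iy_i<1$, route one kept pair of largest weight along one of its flow paths. This is a routing since $c_e\ge1$, and its weight is at least $\sum_iw_iy_i=F_v$. So assume $\sum_iy_i\ge1$; the total mass of the terminals is then $2\sum_iy_i\ge2$.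

\emph{The flow to $v$.} Cut each path $P\in\mathcal P$ through $v$ at $v$, and direct both parts toward $v$; a part has no edge if $v$ is an endpoint of $P$. For each terminal $\tau$ this gives a flow $g_\tau$ of value $y_\tau$ from the location of $\tau$ to $v$. The two parts of a path are edge-disjoint, so by~\eqref{eq:frac} the flows $g_\tau$ together load each edge $e$ by at most $c_e$.

\emph{Selecting pairs.} All terminals are located in the component of $v$. Apply Lemma~\ref{lem:cluster} to a spanning tree $T$ of this component. Call all kept pairs alive. Repeatedly pick an alive pair $i$ of largest weight, put it into $I$, and delete all alive pairs that have a terminal in one of the at most two clusters containing a terminal of $i$; pair $i$ is among them. Each deleted pair $j$ has a terminal of mass $y_j$ in these clusters, so $\sum_jy_j<4+6=10$ and $\sum_jw_jy_j\le10w_i$. Summing over all picks, we get $w(I)\ge F_v/10$. No cluster contains terminals of two different pairs of $I$. Let $I_1\subseteq I$ be the set of pairs with both terminals in one cluster, and $I_2=I\setminus I_1$.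

\emph{Routing $I_1$.} Connect each pair of $I_1$ inside the tree $T_C$ of its cluster. These trees are edge-disjoint and $c_e\ge1$, so this is a routing of weight $w(I_1)$.

\emph{Routing a third of $I_2$.} Let $U$ be the set of the $2|I_2|$ terminals of the pairs in $I_2$. They lie in pairwise distinct clusters, and $w(U)=2w(I_2)$. We first show that all $\tau\in U$ can simultaneously send $\frac23$ units to $v$ within the capacities. Let $C$ be the cluster of $\tau$. For each $\tau'\in C$ send $\frac23\,y_{\tau'}/y(C)$ units from the location of $\tau$ to the location of $\tau'$ along $T_C$, and forward them to $v$ along the flow $g_{\tau'}$ scaled by the factor $\frac{2}{3y(C)}$. The amounts add up to $\frac23$. The first stage loads each edge of $T_C$ by at most $\frac23$, and every edge lies in at most one of these trees. In the second stage each $g_{\tau'}$ is used for at most one $\tau\in U$, with a factor at most $\frac13$ because $y(C)\ge2$, so edge $e$ is loaded by at most $\frac13c_e$. The total load is at most $\frac23+\frac13c_e\le c_e$, as $c_e\ge1$.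

Recall that in a directed network with integer capacities and rational costs there is an integral circulation among the circulations of minimum cost, and that one is found in polynomial time. Build a network on $V\cup\{s^*\}$: each edge $uu'$ gives two opposite arcs of capacity $c_{uu'}$ and cost $0$; each $\tau\in U$ gives an arc from $s^*$ to its location, of capacity $1$ and cost $-w_\tau$; and there is a return arc from $v$ to $s^*$ of capacity $|U|$ and cost $0$. The fractional flow above yields a circulation of cost $-\frac23w(U)$. Take an integral circulation of minimum cost and let $B\subseteq U$ be the set of terminals whose arc carries one unit. Then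
\[
w(B)\ge\tfrac23\,w(U)=\tfrac43\,w(I_2).
\]
On each pair of opposite arcs subtract the smaller flow from both, so that every edge $e$ is used in one direction only, by at most $c_e$ units. Remove the return arc and decompose the remaining flow from $s^*$ to $v$. No arc enters $s^*$, so each arc of a terminal in $B$ lies on a path of the decomposition, of value $1$. We obtain for each $\tau\in B$ a path in $G$ from its location to $v$, and each edge $e$ lies on at most $c_e$ of these paths.

Let $I_2'\subseteq I_2$ be the set of pairs with both terminals in $B$. A pair $i$ contributes $2w_i$ to $w(B)$ if $i\in I_2'$ and at most $w_i$ otherwise, so $w(B)\le w(I_2)+w(I_2')$ and $w(I_2')\ge\frac13w(I_2)$. For $i\in I_2'$ concatenate the two paths at $v$ to a walk from $s_i$ to $t_i$ and take a path contained in this walk. No load increases, so this is a routing of weight at least $\frac13w(I_2)$.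

\emph{Conclusion.} If $w(I_1)\ge\frac14w(I)$, output the first routing. Otherwise $w(I_2)\ge\frac34w(I)$, and the second routing has weight at least $\frac14w(I)$. In both cases the weight is at least $\frac14w(I)\ge F_v/40$.
\end{proof}

\begin{remark}\label{rem:hub}
If the clusters are only known to have mass at least $\gamma$, sending $\theta$ units per terminal loads a unit edge by up to $\theta+\theta/\gamma$, which allows $\theta=\gamma/(\gamma+1)$. The value $\gamma=1$ gives $\theta=\frac12$ and no complete pair is guaranteed; this is why clusters have mass at least $2$. The proof uses that $G$ is undirected when it reverses the part of $P$ between $v$ and $t_{i(P)}$ and when it moves flow inside $T_C$. The condition $c_e\ge1$ cannot be dropped: one pair joined by a single edge of capacity $\frac12$ has positive fractional value and no nonempty routing.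
\end{remark}

\section{The two roundings combined}\label{sec:combine}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Compute $(\mathcal P,f)$ with $F=\mathrm{OPT}^*$ and the set $X$ as in Section~\ref{sec:setup}. Run the algorithm of Lemma~\ref{lem:sparse} and, if $M>0$, the algorithm of Lemma~\ref{lem:hub} for a vertex $v\in X$ with $F_v=M$. Output the larger routing. One of the alternatives in~\eqref{eq:alt} holds. If $M\ge F/\sqrt r$, then $M>0$ and Lemma~\ref{lem:hub} routes at least $M/40\ge F/(40\sqrt r)$ pairs. If $D\le2\sqrt r$, then Lemma~\ref{lem:sparse} routes at least
\[
\frac F{16\sqrt r+5}\ \ge\ \frac F{21\sqrt r}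
\]
pairs, since $\sqrt r\ge1$. All steps are deterministic and polynomial, and the algorithm does not need to know $r$.
\end{proof}

\begin{remark}\label{rem:tight}
The grid sits at the point of balance. In $G_k$ take $X=\{a_{ij}\}$ and half a unit along each $L_i$. Then $F=k/2$, $D=k-1$, $M=1$ and $DF=|X|\,M$. Both $F/D$ and $M$ are of constant order, in agreement with $\mathrm{OPT}=1$, while $F$ is of order $\sqrt{|X|}$.
\end{remark}

\section{Weights and capacities}\label{sec:cap}

Lemma~\ref{lem:hub} already covers weights and capacities, so it remains to replace Lemma~\ref{lem:sparse}. There is no direct reduction to the unit case. Insisting on edge-disjoint paths loses too much: on a single edge of capacity $c$ with $c$ pairs it routes one pair out of $c$. Replacing an edge of capacity $c$ by $c$ parallel two-edge paths changes the parameter: a path with $m$ edges of capacity $2$ becomes a chain of $m$ cycles, each vertex lies on at most two of them, and the feedback vertex set number grows from $0$ to at least $m/2$.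

With capacities, feasibility is no longer a condition on pairs of paths. We therefore think of sampling each path $P$ independently with probability $f_P/\beta$, for a number $\beta$ of order $D+1$, so that the expected load of $e$ is at most $c_e/\beta$. A sampled path is discarded if it sees too many other sampled paths on one of the edges it watches. Which edges should $P$ watch? The top edges do not suffice: if several paths descend along an edge of large capacity and then along an edge of capacity $1$, the top edge raises no alarm. Watching all edges is too expensive: a branch may be long, and each edge of capacity $1$ causes a discard with probability of order $1/\beta$. The compromise is to watch a new edge each time the capacity has dropped by half. Then every edge is protected by a watched edge above it of comparable capacity; and since an edge of capacity $c$ is overloaded with probability exponentially small in $c$, the discard probabilities along a branch form a convergent series.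

\paragraph{Critical edges with capacities.} Consider a branch of a piece of $P\in\mathcal P$ and go down along it. The first edge is \emph{critical}. After a critical edge $e'$, the next critical edge is the first edge $e$ below $e'$ on the branch with $c_e\le c_{e'}/2$, if there is one. Let $K^+(P)$ consist of the edges of $P$ incident with $X$ and the critical edges of all branches of all pieces of $P$. For $c\equiv1$ this is the set $K(P)$ of Section~\ref{sec:sparse}. Two properties follow from the definition.
\begin{itemize}
\item[(a)] If $e$ lies on a branch and $e'$ is the last critical edge at or above $e$ on it, then $c_e>c_{e'}/2$. Indeed, either $e=e'$, or $e$ lies below $e'$ and before the next critical edge.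
\item[(b)] If the critical edges of a branch are listed from bottom to top, the $l$-th has capacity at least $2^{l-1}$, since the first has capacity at least $1$ and each has at least twice the capacity of the one before.
\end{itemize}
Let $h_e=\lceil c_e/2\rceil$, so that $1\le h_e\le c_e$ and $h_e-1<c_e/2\le h_e$.

For $\xi\in\{0,1\}^{\mathcal P}$ call $P$ \emph{sampled} if $\xi_P=1$. A sampled path $P$ is \emph{accepted} if no other sampled path has commodity $i(P)$ and, for every $e\in K^+(P)$, at most $h_e-1$ other sampled paths contain $e$.

\begin{lemma}\label{lem:accept}
For every $\xi\in\{0,1\}^{\mathcal P}$ the accepted paths form a routing.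
\end{lemma}

\begin{proof}
At most one path per commodity is accepted. Let $e$ be an edge on some accepted path; we show that at most $c_e$ accepted paths contain it.

Suppose $e$ is incident with $X$, and let $P\ni e$ be accepted. Then $e\in K^+(P)$, so at most $h_e-1\le c_e-1$ other accepted paths contain $e$.

Suppose $e$ is not incident with $X$. Each accepted path through $e$ has a piece that contains $e$. Let $P$ be one whose piece $S\ni e$ has the deepest top, and let $e'$ be the last critical edge at or above $e$ on the branch of $S$ that contains $e$. By Lemma~\ref{lem:nest}, every other accepted path $Q\ni e$ contains $e'$. Since $P$ is accepted and $e'\in K^+(P)$, the number of such $Q$ is at most $h_{e'}-1<c_{e'}/2<c_e$ by~(a), hence at most $c_e-1$.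
\end{proof}

\paragraph{Elementary symmetric polynomials.} To bound the accepted weight and to remove the randomness in one stroke, we use a polynomial that underestimates the accepted weight. For $h\ge0$ and $x=(x_1,\dots,x_m)$ let $\sigma_h(x)=\sum_{|J|=h}\prod_{j\in J}x_j$, the sum over all $h$-element sets $J\subseteq\{1,\dots,m\}$; thus $\sigma_0=1$, and $\sigma_h=0$ for $h>m$. A polynomial is \emph{multi-affine} if it has degree at most $1$ in each variable. We use three facts.
\begin{itemize}
\item[(S1)] $\sigma_h$ is multi-affine, and $\sigma_h(x_1,\dots,x_m)=\sigma_h(x_1,\dots,x_{m-1})+x_m\sigma_{h-1}(x_1,\dots,x_{m-1})$ for $h,m\ge1$. So $\sigma_h(x)$ is evaluated with $O(m^2)$ arithmetic operations: by this recursion if $h\le m$, and as $0$ if $h>m$.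
\item[(S2)] If $x\in\{0,1\}^m$ has $a$ entries equal to $1$, then $\sigma_h(x)=\binom ah$, which is $0$ for $a\le h-1$ and at least $1$ for $a\ge h$.
\item[(S3)] If $x\ge0$ and $h\ge1$, then $\sigma_h(x)\le\bigl(\sum_jx_j\bigr)^h/h!\le\bigl(3\sum_jx_j/h\bigr)^h$. In the expansion of $(\sum_jx_j)^h$ each product of $h$ distinct variables occurs $h!$ times and all other terms are nonnegative; and $h!\ge(h/3)^h$ because $3^h\ge\exp(h)\ge h^h/h!$.
\end{itemize}

\begin{lemma}\label{lem:capsparse}
With weights and capacities one can find in polynomial time a routing of weight at least $\dfrac F{4(37+48D)}$.
\end{lemma}

\begin{proof}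
For $\xi\in[0,1]^{\mathcal P}$ and $P\in\mathcal P$ let
\[
A_P(\xi)=1-\sum_{Q\ne P,\ i(Q)=i(P)}\xi_Q-\sum_{e\in K^+(P)}\sigma_{h_e}\bigl((\xi_Q)_{Q\ni e,\ Q\ne P}\bigr),
\qquad
\Phi(\xi)=\sum_Pw_P\,\xi_P\,A_P(\xi).
\]

\emph{At $0/1$ points $\Phi$ underestimates the accepted weight.} Let $\xi\in\{0,1\}^{\mathcal P}$ and let $P$ be sampled. All terms subtracted in $A_P(\xi)$ are nonnegative integers. By~(S2) they all vanish if $P$ is accepted, and one of them is at least $1$ if $P$ is not accepted. So $A_P(\xi)=1$ in the first case and $A_P(\xi)\le0$ in the second, and the accepted paths have weight at least $\Phi(\xi)$.

\emph{Rounding without loss.} Each $A_P$ is multi-affine and does not involve $\xi_P$, so $\Phi$ is multi-affine. (For this reason $\Phi(\pi)$ is the expectation of $\Phi(\xi)$ when the $\xi_P\in\{0,1\}$ are independent with means $\pi_P$; the rounding below replaces the sampling.) Start at a point $\pi\in[0,1]^{\mathcal P}$ and treat the coordinates one at a time. With the other coordinates fixed, $\Phi$ is an affine function of the current one, so one of the values $0,1$ does not decrease $\Phi$; set the coordinate to that value. We reach $\xi\in\{0,1\}^{\mathcal P}$ with $\Phi(\xi)\ge\Phi(\pi)$. By~(S1) each evaluation of $\Phi$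 takes polynomially many arithmetic operations, on numbers that are sums of products of at most $|\mathcal P|+1$ of the given rationals, so the rounding takes polynomial time when $\pi$ has polynomial size. By Lemma~\ref{lem:accept} it remains to find $\pi$ with $\Phi(\pi)\ge F/(4(37+48D))$.

\emph{The starting point.} Let $\beta=2(37+48D)$, so $\beta\ge12$, and let $\pi_P=f_P/\beta\in[0,1]$. Fix $P$; we bound the terms subtracted in $A_P(\pi)$. By~\eqref{eq:frac} the commodity term is at most $1/\beta$. For an edge $e$ and $h=h_e$ we have $\sum_{Q\ni e}\pi_Q\le c_e/\beta$ and $c_e\le2h$, so by~(S3) the term of $e$ is at most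
\begin{equation}\label{eq:term}
\Bigl(\frac{3c_e}{h\beta}\Bigr)^h\le\Bigl(\frac6\beta\Bigr)^h\le\frac6\beta\,2^{-(h-1)},
\end{equation}
where the last step uses $6/\beta\le\frac12$. Each of the at most $2q_P$ edges of $P$ incident with $X$ thus contributes at most $6/\beta$. Consider one branch, with its critical edges listed from bottom to top. The first has $h\ge1$. By~(b) the $l$-th, for $l\ge2$, has $h\ge2^{l-2}\ge l-1$. By~\eqref{eq:term} the branch contributes at most
\[
\frac6\beta\Bigl(1+\sum_{l\ge2}2^{-(l-2)}\Bigr)=\frac{18}\beta ,
\]
however many critical edges it has. The path $P$ has at most $2(q_P+1)$ branches, so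
\[
A_P(\pi)\ \ge\ 1-\frac{1+12q_P+36(q_P+1)}\beta=1-\frac{37+48q_P}\beta .
\]
The right side is negative when $q_P$ is large, but it is affine in $q_P$, so only the average $D$ matters:
\[
\Phi(\pi)\ \ge\ \frac1\beta\sum_Pw_Pf_P\Bigl(1-\frac{37+48q_P}\beta\Bigr)=\frac F\beta\Bigl(1-\frac{37+48D}\beta\Bigr)=\frac F{2\beta}=\frac F{4(37+48D)} .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cap}]
Compute $(\mathcal P,f)$ with $F=\mathrm{OPT}^*_w$ and the set $X$ as in Section~\ref{sec:setup}. Output the heavier of the routing of Lemma~\ref{lem:capsparse} and, if $M>0$, the routing of Lemma~\ref{lem:hub} for a vertex $v\in X$ with $F_v=M$. In the first alternative of~\eqref{eq:alt} the latter has weight at least $F/(40\sqrt r)$. In the second alternative the former has weight at least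
\[
\frac F{4(37+96\sqrt r)}\ \ge\ \frac F{4\cdot133\sqrt r}=\frac F{532\sqrt r}.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBF}
Bafna, Berman and Fujito, SIAM J. Discrete Math. 12 (1999).

\bibitem{BG}
Becker and Geiger, Artificial Intelligence 83 (1996).

\bibitem{Fle}
Krzysztof Fleszar,
\texttt{https://opus.bibliothek.\allowbreak uni-wuerzburg.de/\allowbreak opus4-wuerzburg/\allowbreak files/\allowbreak 15490/\allowbreak 978-3-95826-077-1\_\allowbreak Krzysztof\_\allowbreak Fleszar\_\allowbreak OPUS15490.pdf}

\end{thebibliography}
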